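
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Conjecture (Vasiu)}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Images of polynomial maps with identity Jacobian matrix\\ in characteristic $p$}


\begin{abstract}
Let $k$ be an algebraically closed field of characteristic $p>0$. We study the
polynomial maps $F=(x_i+g_i^p)_{1\le i\le n}$ of $k^n$ to itself; these are exactly the
polynomial maps with Jacobian matrix $I$. A conjecture of Vasiu says that they are all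
surjective. This is true for $n=1$, and we show that it is false for every $n\ge 2$ and
every $p$: an explicit map of the plane, with coefficients in $\mathbb F_p$, omits exactly
the origin. We then show that the set of omitted points is always closed of codimension at
least $2$, that for $n\ge2$ every proper closed subset of a hyperplane is the exact set of
omitted points of some such map, and that for $n=2$ the images are precisely the cofinite
subsets of $k^2$.
\end{abstract}

\section{The question and the results}

Throughout, $p$ is a prime and $k$ is an algebraically closed field of characteristic $p$.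
For $n\ge 1$ let $\mathcal J_n$ be the set of polynomial maps
$F=(f_1,\dots,f_n)\colon k^n\to k^n$ of the form
\begin{equation}\label{eq:form}
f_i=x_i+g_i(x_1,\dots,x_n)^p,\qquad g_i\in k[x_1,\dots,x_n],\quad i=1,\dots,n .
\end{equation}
Since $(-1)^p=-1$ in $k$, we have $-g^p=(-g)^p$, so the signs in front of the $p$-th powers
are immaterial.

The derivative of a $p$-th power is zero, so every $F\in\mathcal J_n$ has Jacobian matrix $I$.
Conversely, if $F$ has Jacobian matrix $I$, then all partial derivatives of $f_i-x_i$ vanish;
hence $f_i-x_i$ is a polynomial in $x_1^p,\dots,x_n^p$, and it is a $p$-th power because its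
coefficients have $p$-th roots in $k$. Thus $\mathcal J_n$ is the set of \emph{all}
polynomial maps of $k^n$ with Jacobian matrix $I$. Over a field of characteristic
zero this condition leaves only translations. In characteristic $p$ it leaves a large class,
in which injectivity fails at once: $x-x^p$ vanishes on all of $\mathbb F_p$. Surjectivity is
a better thing to hope for.

\begin{question}[\cite{talk}]
For every $n\ge1$, every $F\in\mathcal J_n$ is surjective: $F(k^n)=k^n$.
\end{question}

Every $F\in\mathcal J_n$ is \'etale, since its Jacobian determinant is invertible, and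
\'etale maps are open; so $F(k^n)$ is open in $k^n$. This already gives surjectivity when $F$ is
controlled by its leading forms. Suppose that all $g_i$ have the same degree $d\ge1$ and
that their leading forms have only the zero $0$ in common. The leading form of $f_i$ is the
$p$-th power of that of $g_i$, so $F$ extends to a morphism $\mathbb P^n\to\mathbb P^n$ that maps
the hyperplane at infinity to itself and $k^n$ to $k^n$. The image of a projective variety is
closed, so $F(k^n)$ is closed in $k^n$. As it is also open and nonempty, and $k^n$ is connected, $F$ is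
surjective. A counterexample cannot be of this kind; one has to look for less regular behavior at
infinity. Our first theorem says that in dimension $n\ge2$ counterexamples exist in every
characteristic.

\begin{theorem}\label{thm:one}
\begin{enumerate}
\item[(a)] For $n=1$ every $F\in\mathcal J_1$ is surjective.
\item[(b)] For every $n\ge2$ and every $p$ the conjecture is false. With $x=x_1$, $y=x_2$, the map
\begin{equation}\label{eq:map}
F=\Bigl(x-(1+xy)^p,\;\; y+\bigl(1-y(1+xy)^{p-1}\bigr)^p,\;\; x_3,\dots,x_n\Bigr)
\end{equation}
lies in $\mathcal J_n$, has coefficients in $\mathbb F_p$, and $F(k^n)$ contains no point with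
first two coordinates $(0,0)$.
\item[(c)] For $n=2$ the image of the map \eqref{eq:map} is exactly $k^2\setminus\{(0,0)\}$.
\end{enumerate}
\end{theorem}

The second theorem describes how much an $F\in\mathcal J_n$ can omit. The empty set is counted
as having every codimension.

\begin{theorem}\label{thm:two}
\begin{enumerate}
\item[(i)] For every $n\ge1$ and $F\in\mathcal J_n$, the set $k^n\setminus F(k^n)$ is Zariski
closed of codimension $\ge2$.
\item[(ii)] Let $n\ge2$, let $H\subset k^n$ be an affine hyperplane and $Z\subsetneq H$ a closed
subset. There is $F\in\mathcal J_n$ with $F(k^n)=k^n\setminus Z$.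
\item[(iii)] Let $n\ge2$. For every finite $S\subset k^n$ there is $F\in\mathcal J_n$ with
$F(k^n)=k^n\setminus S$.
\item[(iv)] A subset of $k^2$ is the image of some $F\in\mathcal J_2$ if and only if its
complement is finite.
\end{enumerate}
\end{theorem}

The codimension bound in (i) is sharp for every $n\ge2$: in (ii) take for $Z$ a hypersurface of
$H$. For $n\ge3$ we do not determine whether every closed set of codimension $\ge2$ is the
complement of an image.

Section~\ref{sec:plane} explains the mechanism in the plane and proves Theorem~\ref{thm:one}.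
Section~\ref{sec:codim} proves (i). Section~\ref{sec:hyper}, the main part, proves (ii) by making
the mechanism flexible; (iii) and (iv) follow in Section~\ref{sec:finite}. We use two
consequences of the chain rule and of the description of $\mathcal J_n$ by Jacobian matrices:
\begin{itemize}
\item $\mathcal J_n$ is closed under composition;
\item if $F\in\mathcal J_n$ and $A$ is an affine-linear automorphism of $k^n$, then
$AFA^{-1}\in\mathcal J_n$, and its image is $A(F(k^n))$.
\end{itemize}
By the second, to realize $k^n\setminus Z$ as an image we may first move $Z$ by any $A$.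

\section{A map of the plane that omits the origin}\label{sec:plane}

\subsection{The case $p=2$ by hand}

For $p=2$ and $n=2$ the map \eqref{eq:map} is
\[
f_1=x+(1+xy)^2,\qquad f_2=y+h^2,\qquad h=1+y+xy^2 .
\]
Expanding, $f_1=1+x+x^2y^2$ and $f_2=1+y+y^2+x^2y^4$, so $f_2+y^2f_1=1+y+xy^2=h$. If $f_1$ and
$f_2$ both vanished at some point, then $h=0$ there, hence $y=f_2-h^2=0$, hence $h=1$: a
contradiction. So $(0,0)$ is omitted.

\subsection{Where the map comes from}

For $F=(f_1,f_2)$ to omit $(0,0)$, the function $f_2$ must have no zero on the curve
$C=\{f_1=0\}$. A curve with many functions without zeros is $k^*$, whose coordinate ring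
$k[X,X^{-1}]$ contains the units $X^m$. The choice $f_1=x-(1+xy)^p$ makes $C$ such a curve.
Indeed, on $C$ put $X=1+xy$. Then $x=X^p$ and $X=1+yX^p$; so $X\ne0$, and
\begin{equation}\label{eq:param}
x=X^p,\qquad y=(X-1)X^{-p}=X^{1-p}-X^{-p}.
\end{equation}
Conversely these formulas with $X\in k^*$ give a point of $C$ with $1+xy=X$.

Now $f_2=y+h^p$, where $h$ is at our disposal. On $C$ the function $y$ is a sum of two terms,
and one of them, $-X^{-p}$, is a $p$-th power. If $h$ restricts to $X^{-1}$ on $C$, then this
term is canceled and $f_2$ restricts to the unit $X^{1-p}$. A polynomial restricting to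
$X^{-1}$ is found by reading $X-yX^p=1$ as $X(1-yX^{p-1})=1$: take
$h=1-y(1+xy)^{p-1}$. This is the map \eqref{eq:map}.

\subsection{Proof of Theorem~\ref{thm:one}}

\begin{proof}[Proof of (a)]
Let $f=x+g(x)^p$ and $c\in k$. The polynomial $f-c$ has derivative $1$, so it is not
constant and has a root.
\end{proof}

\begin{proof}[Proof of (b)]
The form \eqref{eq:form} is as required, with $g_1=-(1+xy)$, $g_2=1-y(1+xy)^{p-1}$ and
$g_i=0$ for $i\ge3$. Suppose $f_1=0$ at some point, and let $X=1+xy$ there. As shown above, $X\neq0$,
\eqref{eq:param} holds, and $g_2=1-yX^{p-1}=X^{-1}$. Hence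
$f_2=X^{1-p}-X^{-p}+X^{-p}=X^{1-p}\ne0$. So $f_1=f_2=0$ is impossible.
\end{proof}

\begin{proof}[Proof of (c)]
By (b), $(0,0)$ is not attained. We must show that every $(\alpha,\beta)\ne(0,0)$ is attained. Let
$a=\alpha^{1/p}$. The curve $f_1=\alpha$ is given by $x=(1+xy+a)^p$ and can be treated like $C$, with
$1+xy+a$ in the role of $X$.

\emph{Case $a=-1$.} Here $f_1(0,y)=-1=\alpha$ for all $y$, and
$f_2(0,y)=y+(1-y)^p$ has derivative $1$ in $y$. So it is not constant and takes the value $\beta$.

\emph{Case $a\ne-1$.} For $X\in k^*$ put $x=X^p$ and $y=(X-1-a)X^{-p}$. Then $1+xy=X-a$, so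
$f_1=X^p-(X-a)^p=a^p=\alpha$. Moreover $f_2-\beta$ becomes the Laurent polynomial
\[
L(X)=X^{1-p}-(1+a)X^{-p}+r(X)^p-\beta,\qquad
r=1-(X-1-a)(X-a)^{p-1}X^{-p}.
\]
The monomial $X^{1-p}$ occurs in $L$ with coefficient $1$, because all other exponents are
multiples of $p$. A nonzero Laurent polynomial without roots in $k^*$ is a constant times a power of
$X$: multiply by a power of $X$ to get a polynomial with nonzero constant term; without roots it is
constant. Hence $L$ has a root in $k^*$, and $(\alpha,\beta)$ is attained, unless $L=X^{1-p}$.
\begin{itemize}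
\item If $a\ne0$, the coefficient of $X^{-p}$ in $r$ is $(1+a)(-a)^{p-1}\ne0$. So $X^{-p^2}$
occurs in $r^p$. It is not canceled, since $-p^2$ differs from $1-p$, $-p$ and $0$. Hence
$L\ne X^{1-p}$.
\item If $a=0$, then $r=1-(X-1)X^{-1}=X^{-1}$ and $L=X^{1-p}-\beta$. Here $\alpha=0$, so
$\beta\ne0$, and $L$ has a root in $k^*$.\qedhere
\end{itemize}
\end{proof}

\section{The omitted set has codimension at least two}\label{sec:codim}

\begin{proof}[Proof of Theorem~\ref{thm:two}(i)]
As $F$ is \'etale, it is open, so $F(k^n)$ is open and nonempty, and its complement is a proper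
closed set. Suppose this complement has codimension $1$. Then it contains an irreducible
hypersurface $V(\varphi)$, and $\varphi\circ F$ has no zeros on $k^n$. By the Nullstellensatz
$\varphi\circ F$ is a constant $\lambda\in k^*$. So $\varphi-\lambda$ vanishes on $F(k^n)$, which
is open and nonempty, hence dense. Therefore $\varphi=\lambda$ is constant, a contradiction.
\end{proof}

\section{Prescribing the omitted set in a hyperplane}\label{sec:hyper}

We prove Theorem~\ref{thm:two}(ii). If $Z=\emptyset$, the identity works, so let $Z\ne\emptyset$.
By affine conjugation we may take $H=\{x=0\}$ in coordinates $(x,y,z)$ of $k^n$, where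
$z=(z_1,\dots,z_{n-2})$. Then $Z=\{0\}\times Z'$ with
$\emptyset\ne Z'\subsetneq k^{n-1}$ closed, where $k^{n-1}$ has coordinates $(y,z)$.
The map will be of the form $F=(f_1,f_2,z)$, and there are two things to arrange in the target:
among the points of $H$ it must omit exactly those of $\{0\}\times Z'$, and it must omit no point
outside $H$. The first concerns the hypersurface $\{f_1=0\}$ in the source, the second the
hypersurfaces $\{f_1=\alpha\}$ with $\alpha\ne0$.

\subsection{The idea: omitting the origin of $k^3$}

Two features of Section~\ref{sec:plane} generalize. First, let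
$f_1=x-G^p$ with $G=1+xK$ for some polynomial $K$. On $\{f_1=0\}$ the function $X=G$ satisfies
$x=X^p$ and $X=1+X^pK$, so $X$ is a unit with inverse $1-G^{p-1}K$. Second, if $h$
restricts to $X^{-1}$, then $f_2=y+h^p$ restricts to
\[
y+X^{-p}=y+\tfrac1x=:T .
\]
So on $\{f_1=0\}$ the second coordinate of $F$ is $T=y+1/x$, whatever $K$ is. We should
choose $G$ so that the equation $X=G$, written in terms of $X$, $T$ and $z$, is solvable in
$X\in k^*$ exactly when $(T,z)\notin Z'$.

In the plane, with $Z'=\{0\}$, the choice was $G=1+xy=xT$: the equation
$X=X^pT$ has a solution $X\in k^*$ exactly if $T\ne0$. In $k^3$, to omit the origin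
but no other point of $H$, that is, for $Z'=\{(0,0)\}$, take
\[
G=xT+x^2z=1+xy+x^2z,\qquad K=y+xz .
\]
With $x=X^p$ and $X\ne0$, the equation $X=G$ becomes $1=X^{p-1}T+X^{2p-1}z$. If $T=z=0$ it has no
solution. Otherwise the right-hand side is a nonconstant polynomial in $X$, and there is a
solution, necessarily nonzero. The different powers of $x$ keep the two
conditions $T=0$ and $z=0$ from interfering. In general $T$ and $z$ are replaced by generators of
the ideal of $Z'$, evaluated at $(T,z)$, and the condition $G\equiv1\pmod x$ is ensured by making one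
generator monic in $y$.

\subsection{The construction}\label{ssec:construction}

Let $I(Z')\subset k[y,z]$ be the ideal of polynomials vanishing on $Z'$. Since $Z'$ is a proper
closed subset, $I(Z')$ contains some $M\ne0$, and $M$ is not constant since $Z'\ne\emptyset$. Let $d\ge1$
be its total degree and $M^{(d)}$ its leading form. As $k$ is infinite, there is $e\in k^{n-1}$
with $M^{(d)}(e)\ne0$, and $e\ne0$ since $d\ge1$. After a linear change of the coordinates $(y,z)$ (a
conjugation that preserves $\{x=0\}$) we may assume that $e$ is the unit vector in the $y$-direction.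
Then $y^d$ has coefficient $M^{(d)}(e)\neq0$ in $M$, and after scaling we obtain $M_1\in I(Z')$, monic
of degree $d$ in $y$.
Write $I(Z')=(M_1,\dots,M_l)$. Dividing by the monic polynomial $M_1$, we may assume
$\deg_yM_j<d$ for $j\ge2$. For $M=\sum_{i\le d}m_i(z)y^i$ put
\[
\widehat M:=x^dM(y+\tfrac1x,z)=\sum_{i\le d} m_i(z)\,x^{d-i}(1+xy)^i\in k[x,y,z].
\]
The bound $\deg_yM\le d$ makes this a polynomial. Modulo $x$ only $i=d$ contributes, so
$\widehat M_1\equiv1\pmod x$. Therefore
\[
G:=\sum_{j=1}^l x^{j-1}\widehat M_j=1+xK\quad\text{with } K\in k[x,y,z].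
\]
Put $f_1:=x-G^p$ and $h_0:=1-G^{p-1}K$. Then
\begin{equation}\label{eq:Gh}
G h_0=G-G^pK=1+xK-G^pK=1+f_1K,
\end{equation}
so $h_0$ is the inverse of $G$ on $\{f_1=0\}$. For the plane and $M_1=y$ this gives $G=1+xy$, $K=y$
and the polynomial $h_0=h$ of Section~\ref{sec:plane}.

It remains to choose $h$. Adding a multiple of $f_1$ to $h_0$ changes nothing on $\{f_1=0\}$, and we use
this freedom to control $f_2$ on the curves $f_1=\alpha$, $z=z_0$ with $\alpha\ne0$. In
Section~\ref{sec:plane} we had explicit parametrizations of the curves $f_1=\alpha$. In general we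
have none, so we make $f_2$ so large at infinity on these curves that it must take
every value. Let $\delta$ be the total degree of $f_1$ in $(x,y)$, and let $N\ge1$ be an integer larger
than the total degree of $h_0$ in $(x,y)$. Put
\[
s:=y^N+x^{(\delta+1)N},\qquad h:=h_0+f_1s,\qquad f_2:=y+h^p,\qquad F:=(f_1,f_2,z)\in\mathcal J_n .
\]

\subsection{Points of the hyperplane}

\begin{proposition}\label{prop:on}
A point $(0,\beta,z)$ lies in $F(k^n)$ if and only if $(\beta,z)\notin Z'$.
\end{proposition}

\begin{proof}
Suppose $f_1=0$ at $(x,y,z)$, and let $X=G(x,y,z)$. Then $x=X^p$ and $h=h_0$. By \eqref{eq:Gh},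
$Xh=1$, so $X\ne0$ and $x\ne0$. Put $T:=f_2=y+X^{-p}=y+\frac1x$, so that $F(x,y,z)=(0,T,z)$. By the
definition of $\widehat M_j$,
\[
X=G=\sum_jx^{d+j-1}M_j(y+\tfrac1x,z)=\sum_jX^{p(d+j-1)}M_j(T,z).
\]
As $X\ne0$, some $M_j(T,z)\ne0$, that is, $(T,z)\notin Z'$.

Conversely, let $(\beta,z)\notin Z'$, so that some $M_j(\beta,z)\ne0$. In the polynomial
\[
\sum_jM_j(\beta,z)\,X^{p(d+j-1)-1}-1
\]
the exponents $p(d+j-1)-1$ are distinct and positive, since $pd-1\ge1$. So it is not constant, and its
constant term is $-1$; it has a root $X\in k^*$. Put $x=X^p$ and $y=\beta-X^{-p}$. Then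
$y+\frac1x=\beta$, so
\[
G(x,y,z)=\sum_jX^{p(d+j-1)}M_j(\beta,z)=X
\]
and $f_1=X^p-X^p=0$. By \eqref{eq:Gh}, $h=h_0=X^{-1}$, hence $f_2=y+X^{-p}=\beta$.
\end{proof}

\subsection{Growth at infinity}

We recall some facts on curves. Let $D\subset k^2$ be an irreducible closed curve with coordinate
ring $k[D]$ and function field $k(D)$. A \emph{place} of $D$ is a normalized discrete
valuation $v$ of $k(D)$, trivial on $k$; the places are the points of the smooth projective
model of $D$. We call $v$ a place \emph{at infinity} if $v(f)<0$ for some $f\in k[D]$. A rational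
function with $v(f)\ge0$ at all places is constant. In particular there is a place at infinity,
since $k[D]\ne k$.

Let $m(v)=\max(-v(x),-v(y))$, where $-v(0)=-\infty$. As $x$ and $y$ generate $k[D]$, we have $m(v)>0$
at every place at infinity. A polynomial $q$ of total degree at most $e$ then satisfies
$-v(q)\le e\,m(v)$. To beat such a $q$ we need a polynomial $s$ with $-v(s)\ge N\,m(v)$ for some
$N>e$. In general neither $y^N$ nor $x^N$ has this property at all places at infinity, and in $y^N+x^N$
the poles may cancel. On a curve of degree at most $\delta$, the exponent $(\delta+1)N$ in place of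
the exponent $N$ of $x$ prevents the cancellation.

\begin{lemma}\label{lem:growth}
Let $g\in k[x,y]$ be a nonconstant polynomial of total degree at most $\delta$, let $D$ be an
irreducible component of $\{g=0\}$, and let $s=y^N+x^{(\delta+1)N}$ with $N\ge1$. Then $-v(s)\ge N\,m(v)$
for every place $v$ of $D$ at infinity.
\end{lemma}

\begin{proof}
Let $A=-v(x)$ and $B=-v(y)$, so $m(v)=\max(A,B)>0$.

Suppose first that $B=(\delta+1)A$. Since $m(v)>0$, both $A$ and $B$ are finite and positive. In $k(D)$
the monomial terms of $g$ add up to $0$, and each has finite valuation; so the minimal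
valuation is attained by at least two of them. Thus there are $(i,j)\ne(i',j')$ with entries in
$\{0,\dots,\delta\}$ and $iA+jB=i'A+j'B$. Dividing by $A$ gives $i-i'=(j'-j)(\delta+1)$. As
$|i-i'|\le\delta$, this forces $j=j'$ and $i=i'$, a contradiction.

So $B\ne(\delta+1)A$. Then the two terms of $s$ have different valuations, and
$-v(s)=\max\bigl(NB,(\delta+1)NA\bigr)$. If $m(v)=B$, this is at least $NB=N\,m(v)$. If $m(v)=A>0$, it is at least
$(\delta+1)NA\ge N\,m(v)$.
\end{proof}

\subsection{Points off the hyperplane}

\begin{proposition}\label{prop:off}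
If $\alpha\in k^*$, then $(\alpha,\beta,z_0)\in F(k^n)$ for all $\beta\in k$ and $z_0\in k^{n-2}$.
\end{proposition}

\begin{proof}
The polynomial $g(x,y)=f_1(x,y,z_0)-\alpha$ satisfies $\partial g/\partial x=1$, so it is not
constant, and its total degree is at most $\delta$. Let $D$ be an irreducible component of
$\{g=0\}\subset k^2$. On $D$ (and with $z=z_0$) we have $f_1=\alpha$ and
\[
u:=f_2-\beta=y-\beta+(h_0+\alpha s)^p .
\]
A zero $(x,y)$ of $u$ on $D$ gives $F(x,y,z_0)=(\alpha,\beta,z_0)$, so it suffices to find one. We first
show that $u$ has a pole at every place at infinity.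

Let $v$ be a place of $D$ at infinity and $m=m(v)$. By Lemma~\ref{lem:growth} and the choice of $N$,
\[
-v(s)\ge Nm>\deg_{(x,y)}(h_0)\,m\ge-v(h_0).
\]
Here $\alpha\ne0$ enters: it gives $v(h_0+\alpha s)=v(s)$. Therefore
\[
-v\bigl((h_0+\alpha s)^p\bigr)\ge pNm\ge2m>m\ge-v(y-\beta),
\]
and so $v(u)<0$.

Suppose $u$ has no zero on $D$. By the Nullstellensatz $1/u\in k[D]$, so $v(1/u)\ge0$ at all
places not at infinity, and at the places at infinity $v(1/u)>0$. Thus $1/u$ has no pole and is
constant. As it vanishes at a place at infinity, of which there is at least one, $1/u=0$, which is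
absurd.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}(ii)]
By Propositions~\ref{prop:on} and~\ref{prop:off}, the map $F$ of Section~\ref{ssec:construction}
has image $k^n\setminus(\{0\}\times Z')=k^n\setminus Z$.
\end{proof}

\begin{remark}
The hypothesis $Z\ne H$ was used to have a nonzero polynomial in $I(Z')$. It cannot be dropped:
by (i) no $F\in\mathcal J_n$ omits a hyperplane.
\end{remark}

\section{Finite sets, and the classification in the plane}\label{sec:finite}

A finite set need not lie in a hyperplane, but, after a linear change of coordinates, an automorphism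
that itself belongs to $\mathcal J_n$ moves it into one.

\begin{proof}[Proof of Theorem~\ref{thm:two}(iii)]
Since $k$ is infinite, some nonzero linear form takes pairwise distinct values on the finite set
$S$. As $n\ge2$, after a linear conjugation we may assume that this form is $x_2$. By
interpolation there is $q\in k[x_2]$ with $q(s_2)=s_1^{1/p}$ for all $s=(s_1,\dots,s_n)\in S$. The map
\[
\sigma=(x_1+q(x_2)^p,\,x_2,\dots,x_n)
\]
lies in $\mathcal J_n$ and is bijective, with inverse $(x_1-q(x_2)^p,x_2,\dots,x_n)$. The set
$S_0:=\sigma^{-1}(S)$ consists of the points $(0,s_2,\dots,s_n)$ with $s\in S$. It is a finite subset of the hyperplane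
$\{x_1=0\}$, and a proper one because this hyperplane is infinite for $n\ge2$. By (ii) there is
$F_0\in\mathcal J_n$ with image $k^n\setminus S_0$. Then $\sigma\circ F_0\in\mathcal J_n$ has image
$\sigma(k^n\setminus S_0)=k^n\setminus S$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}(iv)]
By (i), the complement of an image in $k^2$ is closed of codimension $\ge2$, that is, finite.
Conversely, every finite subset of $k^2$ is such a complement by (iii).
\end{proof}

\begin{thebibliography}{9}
\bibitem{talk} ``Projective Geometry Approach to the Jacobian Conjecture'',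
\url{http://people.math.binghamton.edu/borisov/documents/talks/2020ZAGtalk.pdf}.
\end{thebibliography}

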